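\title{A sum of nonprincipal ultrafilters on $\mathbb{Z}$ is never a product}

\begin{abstract}
Addition and multiplication of integers extend to the Stone--\v{C}ech compactification $\beta\mathbb{Z}$. We prove that the equation $q+p=s\cdot r$ has no solution in nonprincipal ultrafilters $p,q,r,s$ on $\mathbb{Z}$, and hence none on $\mathbb{N}$. A separation lemma reduces the problem to the case in which $q$ or $s$ is an integer. The main tool is then a function on $\mathbb{Z}$ that, along $r$, ignores translations and transforms under dilations by a prescribed $\ell$-adic character. We also show that $\beta\mathbb{Z}+p$ and $\beta\mathbb{Z}\cdot r$ have at most two common points when $p$ and $r$ are nonprincipal.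
\end{abstract}

\section{The equation $q+p=s\cdot r$}\label{sec:intro}

An \emph{ultrafilter} on a set $S$ is a family $t$ of nonempty subsets of $S$ that is closed under supersets and finite intersections and contains one of $A$ and $S\setminus A$ for every $A\subseteq S$. We say that a property holds for \emph{$t$-most} $x$ if the set of $x$ with that property belongs to $t$. The set $\beta S$ of all ultrafilters on $S$ is a compact Hausdorff space, the Stone--\v{C}ech compactification of the discrete space $S$; the sets $\{t: A\in t\}$, $A\subseteq S$, are clopen and form a base. A point $x\in S$ is identified with the \emph{principal} ultrafilter $\{A\subseteq S: x\in A\}$, and $S$ is dense in $\beta S$. The elements of $S^*=\beta S\setminus S$ are \emph{nonprincipal}; they contain no finite set.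

Both operations of $\mathbb{Z}$ extend to $\beta\mathbb{Z}$. For $A\subseteq\mathbb{Z}$ and $x\in\mathbb{Z}$ let $-x+A=\{y\in\mathbb{Z}: x+y\in A\}$ and $x^{-1}A=\{y\in\mathbb{Z}: xy\in A\}$, and define
\[
A\in q+p \iff \{x: -x+A\in p\}\in q,\qquad
A\in s\cdot r \iff \{x: x^{-1}A\in r\}\in s .
\]
Under either operation $\beta\mathbb{Z}$ is a compact right topological semigroup. That is, the operation is associative, the maps $t\mapsto t+p$ and $t\mapsto t\cdot r$ are continuous for all $p,r\in\beta\mathbb{Z}$, and the maps $t\mapsto m+t$ and $t\mapsto a\cdot t$ are continuous for all integers $m,a$. We write $ar$ for $a\cdot r$ when $a$ is an integer. With $\mathbb{N}=\{1,2,\dots\}$, we identify $\beta\mathbb{N}$ with the closure of $\mathbb{N}$ in $\beta\mathbb{Z}$, which is the set of ultrafilters containing $\mathbb{N}$. For such ultrafilters only $x,y\in\mathbb{N}$ matter in the definitions above, so the operations are those obtained by starting from $\mathbb{N}$, and $\mathbb{N}^*\subseteq\mathbb{Z}^*$.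

The following question comes from the book of Hindman and Strauss \cite{HS}.

\medskip
\noindent\textbf{Question.} \emph{Does the equation $q+p=s\cdot r$ have a solution {\rm(a)} with $p,q,r,s\in\mathbb{N}^*$, or {\rm(b)} with $p,q,r,s\in\mathbb{Z}^*$?}
\medskip

The definitions say that $A\in q+p$ when, for $q$-most $m$, for $p$-most $y$, the sum $m+y$ lies in $A$, and that $A\in s\cdot r$ when, for $s$-most $a$, for $r$-most $b$, the product $ab$ lies in $A$. The order of the quantifiers matters. If $p$ and $r$ are nonprincipal, a typical sum $m+y$ has $|y|$ much larger than $|m|$, and a typical product $ab$ has $|b|$ much larger than $|a|$. A set $A\in q+p$ with $p,q$ nonprincipal contains a triangular array of sums: choose distinct $m_1,m_2,\dots$ with $-m_j+A\in p$, and then distinct $y_k\in\bigcap_{j\le k}(-m_j+A)$, so that $m_j+y_k\in A$ whenever $j\le k$. With $x^{-1}A$ in place of $-x+A$, the same choice gives an array of products $a_jb_k\in A$, $j\le k$, for $A\in s\cdot r$. An ultrafilter contains one cell of every finite partition, so a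 solution in $\mathbb{N}^*$ would place both arrays in one cell of every finite partition of $\mathbb{N}$.

Two observations suggest that solutions might exist. First, they do exist once a single one of the four ultrafilters is allowed to be principal. For $m\in\mathbb{Z}$ and $u\in\beta\mathbb{Z}$ the definitions give $A\in m+u\iff -m+A\in u\iff A\in u+m$, so $m+u=u+m$; they also give $1\cdot u=u=u\cdot 1$. Hence for $m\in\mathbb{N}$ the equation $q+p=s\cdot r$ holds in each of the cases
\begin{equation}\label{eq:sharp}
\begin{array}{llll}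
q=m, & s,r\in\mathbb{N}^*\ \text{arbitrary}, & p=-m+s\cdot r;\\
p=m, & s,r\in\mathbb{N}^*\ \text{arbitrary}, & q=-m+s\cdot r;\\
s=1, & q,p\in\mathbb{N}^*\ \text{arbitrary}, & r=q+p;\\
r=1, & q,p\in\mathbb{N}^*\ \text{arbitrary}, & s=q+p,
\end{array}
\end{equation}
and the ultrafilter in the last column lies in $\mathbb{N}^*$ by Lemma~\ref{lem:closure} below. Second, the obvious invariants see no obstruction. Take $s,r\in\mathbb{N}^*$, put $p=s\cdot r$, and let $q\in\mathbb{N}^*$ contain $\{k!:k\ge1\}$. Then $n\mathbb{Z}\in q$ for every $n\ge 1$. If $p$ contains the residue class $c+n\mathbb{Z}$, so does $q+p$, because $-x+(c+n\mathbb{Z})=c+n\mathbb{Z}$ for $x\in n\mathbb{Z}$. A typical sum $m+y$ also has the sign and, asymptotically, the size of $y$ (Lemma~\ref{lem:size} makes this precise). So $q+p$ and $s\cdot r$ agree in residues, in sign and in size.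

Nevertheless the answer to both (a) and (b) is no.

\begin{theorem}\label{thm:main}
If $p,r\in\mathbb{Z}^*$, $q,s\in\beta\mathbb{Z}$ and $q+p=s\cdot r$, then $q\in\mathbb{Z}$ or $s\in\mathbb{Z}$. In particular $q+p=s\cdot r$ has no solution with $p,q,r,s\in\mathbb{Z}^*$, and hence none with $p,q,r,s\in\mathbb{N}^*$.
\end{theorem}

For example, no $p\in\mathbb{Z}^*$ satisfies $p+p=p\cdot p$. For $X\subseteq\beta\mathbb{Z}$ write $X+p=\{t+p:t\in X\}$ and $X\cdot r=\{t\cdot r:t\in X\}$. Theorem~\ref{thm:main} is deduced from a count of the integer translates of $p$ that are left multiples of $r$, and of the integer dilates of $r$ that are left translates of $p$.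

\begin{theorem}\label{thm:finite}
Let $p,r\in\mathbb{Z}^*$ and put
\[
T=\{m\in\mathbb{Z}: m+p\in\beta\mathbb{Z}\cdot r\},\qquad
D=\{a\in\mathbb{Z}: ar\in\beta\mathbb{Z}+p\}.
\]
Then $|T|\le2$ and $|D|\le1$.
\end{theorem}

The same tools give more precise information.

\begin{theorem}\label{thm:refined}
Let $p,r\in\mathbb{Z}^*$.
\begin{enumerate}
\item[(a)] There is at most one $m\in\mathbb{Z}$ with $m+p\in\mathbb{Z}^*\cdot r$.
\item[(b)] There is at most one $m\in\mathbb{Z}$ with $m+p\in\mathbb{Z}\cdot r$.
\item[(c)] $|(\beta\mathbb{Z}+p)\cap(\beta\mathbb{Z}\cdot r)|\le2$.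
\end{enumerate}
Moreover:
\begin{enumerate}
\item[(d)] A sum of at least two elements of $\mathbb{Z}^*$ is never equal to a product of at least two elements of $\mathbb{Z}^*$.
\item[(e)] None of the four nonprincipality hypotheses in Theorem~\ref{thm:main} can be dropped, even within $\mathbb{N}$ and $\mathbb{N}^*$.
\end{enumerate}
\end{theorem}

Part (e) is the list \eqref{eq:sharp}. The reduction of Theorem~\ref{thm:main} to Theorem~\ref{thm:finite} is in Section~\ref{sec:separation}. The bound on $D$ needs only size and sign (Section~\ref{sec:dilations}). The bound on $T$ is the core of the paper: it plays size against residues, and it requires a function that measures size but imitates an $\ell$-adic character (Sections~\ref{sec:imitation} and~\ref{sec:translations}). Section~\ref{sec:refined} completes the proof of Theorem~\ref{thm:refined}.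

\section{Limits and residues along ultrafilters}\label{sec:prelim}

Let $(x_n)_{n\in\mathbb{Z}}$ be a family in a compact Hausdorff space $K$ and let $t\in\beta\mathbb{Z}$. There is a unique point $x\in K$ such that $\{n:x_n\in U\}\in t$ for every neighborhood $U$ of $x$; it is denoted $t\text{-}\lim_n x_n$. We use the following standard properties.
\begin{enumerate}
\item[(L1)] Continuous maps commute with $t\text{-}\lim$. In particular, in a compact subset of a topological ring the limit of a sum or product is the sum or product of the limits.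
\item[(L2)] The limit depends only on the values $x_n$ for $n$ in a member $R$ of $t$. If $t$ is nonprincipal and $x_n\to x$ as $|n|\to\infty$ with $n\in R$, then $t\text{-}\lim_n x_n=x$.
\item[(L3)] If $K=\beta\mathbb{Z}$, then $A\in t\text{-}\lim_n x_n$ if and only if $\{n:A\in x_n\}\in t$.
\end{enumerate}
A function $f:\mathbb{Z}\to K$ has a unique continuous extension $\tilde f:\beta\mathbb{Z}\to K$, given by $\tilde f(t)=t\text{-}\lim_n f(n)$.

Since $A\in m+p$ means $-m+A\in p$ and $A\in ar$ means $a^{-1}A\in r$, property (L3) turns the definitions of the operations into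
\begin{equation}\label{eq:limits}
q+p=q\text{-}\lim_m\,(m+p),\qquad s\cdot r=s\text{-}\lim_a\,(ar).
\end{equation}
By continuity of the maps $t\mapsto at$ and $t\mapsto m+t$ we have $m+ar=r\text{-}\lim_b(ab+m)$, so
\begin{equation}\label{eq:affine}
\tilde f(m+ar)=r\text{-}\lim_b f(ab+m)\qquad(a,m\in\mathbb{Z}).
\end{equation}
The image of $\beta\mathbb{Z}$ under a continuous map to a Hausdorff space is compact, hence closed, and the image of $\mathbb{Z}$ is dense in it. Therefore, for $d\in\mathbb{Z}$,
\begin{equation}\label{eq:closure}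
\operatorname{cl}\{m+p:m\in\mathbb{Z}\}=\beta\mathbb{Z}+p,\qquad
\operatorname{cl}\{d+ar:a\in\mathbb{Z}\}=\{d+t\cdot r:t\in\beta\mathbb{Z}\}.
\end{equation}

\begin{lemma}\label{lem:closure}
Let $t\in\beta\mathbb{Z}$.
\begin{enumerate}
\item[(a)] If $p\in\mathbb{Z}^*$, then $t+p\in\mathbb{Z}^*$.
\item[(b)] If $r\in\mathbb{Z}^*$ and $t\ne0$, then $t\cdot r\in\mathbb{Z}^*$. Also $0\cdot r=0$.
\item[(c)] If $u,v\in\mathbb{N}^*$ and $m\in\mathbb{Z}$, then $u+v$, $u\cdot v$ and $m+u$ lie in $\mathbb{N}^*$.
\end{enumerate}
\end{lemma}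

\begin{proof}
Let $c\in\mathbb{Z}$. For every $x$ the set $-x+\{c\}$ is a singleton, so it is not in $p$, and $\{c\}\notin t+p$. For $x\ne0$ the set $x^{-1}\{c\}$ has at most one element, so $\{x:x^{-1}\{c\}\in r\}\subseteq\{0\}\notin t$, and $\{c\}\notin t\cdot r$. Since $0^{-1}\{0\}=\mathbb{Z}\in r$, we have $\{0\}\in0\cdot r$. In (c) the three ultrafilters are nonprincipal by (a) and (b). They contain $\mathbb{N}$ because $-x+\mathbb{N}\supseteq\mathbb{N}$ and $x^{-1}\mathbb{N}=\mathbb{N}$ for $x\in\mathbb{N}$, and $-m+\mathbb{N}$ contains all but finitely many elements of $\mathbb{N}$.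
\end{proof}

Residues are best recorded $\ell$-adically. For a prime $\ell$, the ring $\mathbb{Z}_\ell$ of $\ell$-adic integers is a compact integral domain containing $\mathbb{Z}$, with $\mathbb{Z}_\ell/\ell^j\mathbb{Z}_\ell=\mathbb{Z}/\ell^j\mathbb{Z}$ and $\bigcap_j\ell^j\mathbb{Z}_\ell=\{0\}$; the cosets $\alpha+\ell^j\mathbb{Z}_\ell$ form a neighborhood base at $\alpha$. Every nonzero element $x$ of its fraction field $\mathbb{Q}_\ell$ is uniquely $\ell^{v(x)}u$ with $v(x)=v_\ell(x)\in\mathbb{Z}$ and $u$ a unit of $\mathbb{Z}_\ell$, and $v(xy)=v(x)+v(y)$. Let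
\[
h=h_\ell:\beta\mathbb{Z}\to\mathbb{Z}_\ell
\]
be the continuous extension of the inclusion $\mathbb{Z}\to\mathbb{Z}_\ell$. Thus $h(n)=n$ for integers $n$, and for each $j$ we have $a\equiv h(t)\pmod{\ell^j}$ for $t$-most $a$. By \eqref{eq:affine} and (L1), $h(m+p)=m+h(p)$ and $h(ar)=a\,h(r)$ for integers $m,a$. Taking the limit of the second identity along $t$ and using \eqref{eq:limits}, we get
\begin{equation}\label{eq:h}
h(m+p)=m+h(p),\qquad h(t\cdot r)=h(t)\,h(r)\qquad(m\in\mathbb{Z};\ p,r,t\in\beta\mathbb{Z}).
\end{equation}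

\section{Reduction to integer coefficients}\label{sec:separation}

By \eqref{eq:limits}, a solution of $q+p=s\cdot r$ is a common limit of two countable families, $(m+p)_m$ and $(ar)_a$. In a metric space a common limit says nothing about the terms: the sequences $1/(2n)$ and $1/(2n+1)$ both tend to $0$, and no term of one lies in the closure of the other. In $\beta\mathbb{Z}$ this cannot happen, because countably many separating sets can be made disjoint one at a time and then united.

\begin{lemma}[Separation]\label{lem:sep}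
Let $(x_n)_{n\in\mathbb{Z}}$ and $(z_n)_{n\in\mathbb{Z}}$ be families in $\beta\mathbb{Z}$, let $t,t'\in\beta\mathbb{Z}$, and suppose that $t\text{-}\lim_n x_n=t'\text{-}\lim_n z_n$. Then
\[
\{n: x_n\in\operatorname{cl}\{z_j:j\in\mathbb{Z}\}\}\in t
\qquad\text{or}\qquad
\{n: z_n\in\operatorname{cl}\{x_j:j\in\mathbb{Z}\}\}\in t'.
\]
\end{lemma}

\begin{proof}
Let $w$ be the common limit. If the conclusion fails, then the complements
\[
I=\{n:x_n\notin\operatorname{cl}\{z_j:j\in\mathbb{Z}\}\},\qquad I'=\{n:z_n\notin\operatorname{cl}\{x_j:j\in\mathbb{Z}\}\}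
\]
belong to $t$ and $t'$ respectively. For $n\in I$ some basic neighborhood of $x_n$ contains no $z_j$; that is, there is $A_n\in x_n$ with $A_n\notin z_j$ for all $j$. In the same way, for $n\in I'$ there is $B_n\in z_n$ with $B_n\notin x_j$ for all $j$. Enumerate $I=\{n_1,n_2,\dots\}$ and $I'=\{n'_1,n'_2,\dots\}$ (finite or infinite lists), and put
\[
A'_j=A_{n_j}\setminus\bigcup_{k\le j}B_{n'_k},\qquad
B'_k=B_{n'_k}\setminus\bigcup_{j\le k}A_{n_j}.
\]
Only finitely many sets are removed, and none of them belongs to the ultrafilter in question, so $A'_j\in x_{n_j}$ and $B'_k\in z_{n'_k}$. This is where countability of the families is used. For all $j,k$ the sets $A'_j$ and $B'_k$ are disjoint: if $k\le j$, then $A'_j$ misses $B_{n'_k}\supseteq B'_k$, and if $j\le k$, then $B'_k$ misses $A_{n_j}\supseteq A'_j$. Hence $A=\bigcup_jA'_j$ and $B=\bigcup_kB'_k$ are disjoint. But $A\in x_n$ for all $n\in I$ and $B\in z_n$ for all $n\in I'$, so $A,B\in w$ by (L3). An ultrafilter does not contain two disjoint sets.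
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Theorem~\ref{thm:finite}]
Let $q+p=s\cdot r$ with $p,r\in\mathbb{Z}^*$. Apply Lemma~\ref{lem:sep} to $x_m=m+p$ along $q$ and $z_a=ar$ along $s$. By \eqref{eq:closure} the conclusion reads $T\in q$ or $D\in s$. Both sets are finite, and an ultrafilter containing a finite set is principal. So $q\in\mathbb{Z}$ or $s\in\mathbb{Z}$.
\end{proof}

The lemma replaces one left factor by an integer, at the price that the other left factor becomes an arbitrary ultrafilter depending on that integer. It remains to bound $D$, where the equation is $ar=t+p$, and $T$, where the equation is $m+p=t\cdot r$.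

\section{Integer multipliers: size and sign}\label{sec:dilations}

To study $ar=t+p$ we want functions on $\mathbb{Z}$ that are insensitive to adding a small number to a large one, and that change in a known way under multiplication by $a$. The absolute value has these properties in the multiplicative sense, but it does not take values in a compact space. We therefore wrap it around the unit circle $S^1$: for $\theta\in\mathbb{R}$ let
\[
L_\theta(y)=|y|^{i\theta}=e^{i\theta\log|y|}\quad(y\ne0),\qquad L_\theta(0)=1 .
\]
Let $\operatorname{sgn}:\mathbb{Z}\to\{-1,0,1\}$ be the sign function.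

\begin{lemma}\label{lem:size}
Let $p,r\in\mathbb{Z}^*$, $t\in\beta\mathbb{Z}$, $a\in\mathbb{Z}\setminus\{0\}$ and $\theta\in\mathbb{R}$. Then
\[
\begin{aligned}
\tilde L_\theta(t+p)&=\tilde L_\theta(p), &\qquad \widetilde{\operatorname{sgn}}(t+p)&=\widetilde{\operatorname{sgn}}(p)\in\{\pm1\},\\
\tilde L_\theta(ar)&=|a|^{i\theta}\tilde L_\theta(r), & \widetilde{\operatorname{sgn}}(ar)&=\operatorname{sgn}(a)\,\widetilde{\operatorname{sgn}}(r).
\end{aligned}
\]
\end{lemma}

\begin{proof}
Fix $m\in\mathbb{Z}$. For $|y|>|m|$ we have $\operatorname{sgn}(m+y)=\operatorname{sgn}(y)\in\{\pm1\}$ and $L_\theta(m+y)=|1+m/y|^{i\theta}L_\theta(y)$, and $|1+m/y|^{i\theta}\to1$ as $|y|\to\infty$. Since $p$ is nonprincipal, (L2), (L1) and \eqref{eq:affine} give the first line for $t=m$. Taking the limit over $m$ along $t$ and using \eqref{eq:limits} gives it for all $t$. The second line follows from \eqref{eq:affine} and the identities $L_\theta(ab)=|a|^{i\theta}L_\theta(b)$ and $\operatorname{sgn}(ab)=\operatorname{sgn}(a)\operatorname{sgn}(b)$ for $b\ne0$.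
\end{proof}

The whole method is visible in the following two equations.

\begin{example}\label{ex:model}
Let $r\in\mathbb{Z}^*$. The equation $1+2r=3r$ is compatible with residues: by \eqref{eq:h} it asks only that $h_\ell(r)=1$ for every $\ell$. It is excluded by size. Lemma~\ref{lem:size} gives $2^{i\theta}\tilde L_\theta(r)=3^{i\theta}\tilde L_\theta(r)$, and $\tilde L_\theta(r)\in S^1$ can be canceled; for $\theta=\pi/\log(3/2)$ this says $1=(3/2)^{i\theta}=-1$. The equation $1+2r=2r$ is compatible with size. It is excluded by residues: the left side contains the set of odd numbers and the right side contains the set of even numbers. So in an equation $d+a_1r=a_2r$ with $d\neq0$, size forces the multipliers to be equal and residues force them to differ.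
\end{example}

\begin{proposition}\label{prop:D}
Let $p,r\in\mathbb{Z}^*$. Then $|D|\le1$, and there is at most one $m\in\mathbb{Z}$ with $m+p\in\mathbb{Z}\cdot r$.
\end{proposition}

\begin{proof}
First, $0\notin D$, since $0\cdot r=0$ is principal and $t+p$ is not, by Lemma~\ref{lem:closure}. If $a\in D$, say $ar=t+p$, then Lemma~\ref{lem:size} gives
\[
|a|^{i\theta}\tilde L_\theta(r)=\tilde L_\theta(p)\quad(\theta\in\mathbb{R}),\qquad
\operatorname{sgn}(a)\,\widetilde{\operatorname{sgn}}(r)=\widetilde{\operatorname{sgn}}(p)\in\{\pm1\}.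
\]
The unknown $t$ has disappeared. So any $a,a'\in D$ have the same sign and satisfy $|a|^{i\theta}=|a'|^{i\theta}$ for all $\theta$. If $|a|\ne|a'|$, then $\theta=\pi/\log(|a|/|a'|)$ gives $|a|^{i\theta}=-|a'|^{i\theta}$, which is impossible. Hence $a=a'$.

Now let $m_1+p=a_1r$ and $m_2+p=a_2r$ with integers $m_j,a_j$. Then $a_1,a_2\in D$, so $a_1=a_2$ and $m_1+p=m_2+p$. Applying $h_\ell$ for any prime $\ell$ gives $m_1=m_2$ by \eqref{eq:h}.
\end{proof}

This proves the bound on $D$ in Theorem~\ref{thm:finite} and part (b) of Theorem~\ref{thm:refined}.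

\section{Imitating a multiplicative function by size}\label{sec:imitation}

Two elements of $T$ give equations $m_1+p=t_1\cdot r$ and $m_2+p=t_2\cdot r$ in which the multipliers are ultrafilters. We would like to argue as in Example~\ref{ex:model}. Residues still separate the multipliers: \eqref{eq:h} gives $h(t_1)\ne h(t_2)$. Size gives $\tilde L_\theta(t_1)=\tilde L_\theta(t_2)$ when $t_1,t_2\neq0$, because $\tilde L_\theta(t\cdot r)=\tilde L_\theta(t)\tilde L_\theta(r)$ for $t\ne0$ by \eqref{eq:limits} and Lemma~\ref{lem:size}. For ultrafilters these two statements do not contradict each other.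

\begin{example}\label{ex:obstacle}
Suppose that $p=t_1\cdot r$ and $1+p=t_2\cdot r$, where $t_1$ contains $1+4\mathbb{Z}$ and $t_2$ contains $2+4\mathbb{Z}$. The $2$-adic conditions \eqref{eq:h} can be met, for instance by the values $h_2(p)=h_2(r)=h_2(t_1)=1$ and $h_2(t_2)=2$. The condition $\tilde L_\theta(t_1)=\tilde L_\theta(t_2)$ for all $\theta$ can be met as well, by $t_2=1+t_1$ with $t_1$ nonprincipal. Suppose, however, that we had a function $\Lambda:\mathbb{Z}\to S^1$ with
\[
\tilde\Lambda(m+ar)=(-1)^{v_2(a)}\tilde\Lambda(r)\qquad(a\ne0,\ m\in\mathbb{Z}).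
\]
Since $v_2(a)=0$ for $t_1$-most $a$, the formula $p=t_1\text{-}\lim_a ar$ would give $\tilde\Lambda(p)=\tilde\Lambda(r)$. Since $v_2(a)=1$ for $t_2$-most $a$, the formula $p=t_2\text{-}\lim_a(-1+ar)$ would give $\tilde\Lambda(p)=-\tilde\Lambda(r)$. This is a contradiction.
\end{example}

We construct such a $\Lambda$ for every completely multiplicative $\lambda$ in place of $(-1)^{v_2}$. An exact identity $\Lambda(ab+m)=\lambda(a)\Lambda(b)$ is out of reach: with $a=1$ it makes $\Lambda$ constant, and then $\lambda=1$. The functions $L_\theta$ have the property asymptotically, but only for $\lambda(a)=|a|^{i\theta}$. The way out is that $a^{i\theta}$ can be made close to $\lambda(a)$ for any finite set of positive integers $a$ by a suitable choice of $\theta$. So we let $\theta$ depend on $b$ and set $\Lambda(b)=\pm|b|^{i\theta(b)}$, with $\theta(b)$ serving more and more multipliers as $|b|$ grows. Three requirements shape the construction.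
\begin{itemize}
\item The numbers $b$ and $ab+m$ should receive the same $\theta$. We keep $\theta$ constant on blocks of length $1$ in the scale $\log_2\log_2|b|$, in which multiplication by a fixed $a$ is a displacement tending to $0$. (In the scale $\log_2|b|$ it would be a displacement by $\log_2|a|$.)
\item A number $b$ near the end of a block may still be carried into the next one. We use two staggered systems of blocks; every $b$ is well inside a block of one of them, and the ultrafilter $r$ selects a system that works for $r$-most $b$. For this reason $\Lambda$ depends on $r$.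
\item The factor $|1+m/(ab)|^{i\theta(b)}$ should tend to $1$, so $\theta(b)$ must grow more slowly than $|b|$. Kronecker's theorem gives no bound on $\theta$, so we delay the use of each $\theta$ until $|b|$ is large enough.
\end{itemize}

We recall Kronecker's theorem \cite[Theorem 444]{HW}: if $\xi_1,\dots,\xi_n\in\mathbb{R}$ are linearly independent over $\mathbb{Q}$, then for all $\eta_1,\dots,\eta_n\in\mathbb{R}$ and $\varepsilon>0$ there is $\tau\in\mathbb{R}$ with $\operatorname{dist}(\tau\xi_j-\eta_j,\mathbb{Z})<\varepsilon$ for $j=1,\dots,n$.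

\begin{lemma}\label{lem:kronecker}
Let $\lambda:\mathbb{N}\to S^1$ satisfy $\lambda(ab)=\lambda(a)\lambda(b)$. There are real numbers $\vartheta_0,\vartheta_1,\dots$ with $|\vartheta_k|\le k$ such that $a^{i\vartheta_k}\to\lambda(a)$ as $k\to\infty$ for each fixed $a\in\mathbb{N}$.
\end{lemma}

\begin{proof}
The logarithms of the primes are linearly independent over $\mathbb{Q}$: a relation $\sum c_\ell\log\ell=0$ with integers $c_\ell$ says $\prod\ell^{c_\ell}=1$, and unique factorization gives $c_\ell=0$. Fix $j\ge1$ and write $\lambda(\ell)=e^{2\pi i\eta_\ell}$ for the primes $\ell\le j$. For $\theta=2\pi\tau$ we have $|\ell^{i\theta}-\lambda(\ell)|\le2\pi\operatorname{dist}(\tau\log\ell-\eta_\ell,\mathbb{Z})$, so Kronecker's theorem provides $\theta_j$ with $|\ell^{i\theta_j}-\lambda(\ell)|\le1/j^2$ for all primes $\ell\le j$. An integer $1\le a\le j$ is a product of at most $j$ such primes, $\lambda(1)=1$, and $|\prod z_n-\prod w_n|\le\sum|z_n-w_n|$ for numbers of modulus $1$ (change one factor at a time). Hence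
\[
|a^{i\theta_j}-\lambda(a)|\le 1/j\qquad(1\le a\le j).
\]
To slow the sequence down, put $\theta_0=0$, let $\kappa(k)$ be the largest $j\in\{0,\dots,k\}$ with $|\theta_0|,\dots,|\theta_j|\le k$, and set $\vartheta_k=\theta_{\kappa(k)}$. Then $|\vartheta_k|\le k$. For each $J$ we have $\kappa(k)\ge J$ as soon as $k\ge\max(J,|\theta_1|,\dots,|\theta_J|)$, so $\kappa(k)\to\infty$, and $|a^{i\vartheta_k}-\lambda(a)|\le1/\kappa(k)$ once $\kappa(k)\ge a$.
\end{proof}

\begin{lemma}\label{lem:Lambda}
Let $r\in\mathbb{Z}^*$ and let $\lambda:\mathbb{Z}\setminus\{0\}\to S^1$ satisfy $\lambda(ab)=\lambda(a)\lambda(b)$. There is a function $\Lambda:\mathbb{Z}\to S^1$ such that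
\[
\tilde\Lambda(m+ar)=\lambda(a)\,\tilde\Lambda(r)\qquad\text{for all } a\in\mathbb{Z}\setminus\{0\},\ m\in\mathbb{Z}.
\]
\end{lemma}

\begin{proof}
Let $(\vartheta_k)$ be given by Lemma~\ref{lem:kronecker} for the restriction of $\lambda$ to $\mathbb{N}$. For $|b|\ge4$ let $y(b)=\log_2\log_2|b|\ge1$, and for $\sigma\in\{0,\frac12\}$ let
\[
R_\sigma=\{b\in\mathbb{Z}: |b|\ge4,\ \operatorname{dist}(y(b)-\sigma,\mathbb{Z})\ge\tfrac14\}.
\]
Since $\operatorname{dist}(y,\mathbb{Z})+\operatorname{dist}(y-\frac12,\mathbb{Z})=\frac12$ for every real $y$, one of the two distances is at least $\frac14$. Thus $R_0\cup R_{1/2}=\{b:|b|\ge4\}$, which belongs to $r$ because $r$ is nonprincipal. Fix $\sigma$ with $R_\sigma\in r$. For $|b|\ge4$ let $k(b)=\lfloor y(b)-\sigma\rfloor$, so that $0\le k(b)\le y(b)$, and define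
\[
\Lambda(b)=\lambda(\operatorname{sgn}b)\,|b|^{i\vartheta_{k(b)}}\quad(|b|\ge4),\qquad \Lambda(b)=1\quad(|b|<4).
\]

Fix $a\ne0$ and $m$. We show that $\Lambda(ab+m)/\Lambda(b)\to\lambda(a)$ as $|b|\to\infty$ with $b\in R_\sigma$. By (L2), (L1) and \eqref{eq:affine}, this gives
\[
\tilde\Lambda(m+ar)=r\text{-}\lim_b\frac{\Lambda(ab+m)}{\Lambda(b)}\,\Lambda(b)=\lambda(a)\tilde\Lambda(r).
\]

Let $|b|>2|m|$. Then $|m/(ab)|<\frac12$, so $\operatorname{sgn}(ab+m)=\operatorname{sgn}(a)\operatorname{sgn}(b)$ and $\frac12\le|a+m/b|\le|a|+\frac12$. From $\log_2|ab+m|=\log_2|b|+\log_2|a+m/b|$ we obtain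
\[
y(ab+m)-y(b)=\log_2\Bigl(1+\frac{\log_2|a+m/b|}{\log_2|b|}\Bigr)\longrightarrow0\qquad(|b|\to\infty).
\]
If $b\in R_\sigma$ and this difference is less than $\frac14$ in absolute value, then no integer lies between $y(b)-\sigma$ and $y(ab+m)-\sigma$, so $k(ab+m)=k(b)$. Write $k$ for the common value. Since $|ab+m|=|a|\,|b|\,|1+m/(ab)|$,
\[
\frac{\Lambda(ab+m)}{\Lambda(b)}=\lambda(\operatorname{sgn}a)\;|a|^{i\vartheta_k}\;\Bigl|1+\frac{m}{ab}\Bigr|^{i\vartheta_k}.
\]
As $|b|\to\infty$ we have $k\to\infty$, so $|a|^{i\vartheta_k}\to\lambda(|a|)$. Using $|\log(1+x)|\le2|x|$ for $|x|\le\frac12$ and $|\vartheta_k|\le k\le y(b)$,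
\[
\Bigl|\vartheta_k\log\Bigl|1+\frac m{ab}\Bigr|\Bigr|\le\frac{2|m|\log_2\log_2|b|}{|ab|}\longrightarrow0,
\]
so the last factor tends to $1$. The ratio tends to $\lambda(\operatorname{sgn}a)\lambda(|a|)=\lambda(a)$.
\end{proof}

\section{Two translates of $p$ in $\beta\mathbb{Z}\cdot r$}\label{sec:translations}

In Example~\ref{ex:obstacle} the function $(-1)^{v_2(a)}$ was constant for $t_1$-most $a$ and for $t_2$-most $a$, with different values. In general we need a multiplicative function whose value at $t$-most $a$ is determined by $h_\ell(t)$, and which distinguishes two given nonzero $\ell$-adic integers.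

\begin{lemma}\label{lem:character}
Let $\ell$ be a prime and let $\alpha_1\ne\alpha_2$ be nonzero elements of $\mathbb{Z}_\ell$. There is a homomorphism $\chi:\mathbb{Q}_\ell^\times\to S^1$ with $\chi(\alpha_1)\ne\chi(\alpha_2)$ such that, for every $t\in\beta\mathbb{Z}$ with $h_\ell(t)\ne0$, we have $a\neq 0$ and $\chi(a)=\chi(h_\ell(t))$ for $t$-most $a$.
\end{lemma}

\begin{proof}
Let $\gamma=\alpha_1/\alpha_2\ne1$; we need $\chi(\gamma)\ne1$. If $v(\gamma)\ne0$, let $j=1$ and $\chi(x)=\exp(\pi i\,v(x)/v(\gamma))$, so that $\chi(\gamma)=-1$. If $v(\gamma)=0$, then $\gamma$ is a unit of $\mathbb{Z}_\ell$, and $\gamma\not\equiv1\pmod{\ell^j}$ for some $j\ge1$. In a finite abelian group every element other than the identity is moved off $1$ by some character, so there is a character $\omega$ of $(\mathbb{Z}/\ell^j\mathbb{Z})^\times$ with $\omega(\gamma)\ne1$. Let $\chi(x)=\omega(x\ell^{-v(x)})$, where $\omega$ is applied to the residue of the unit $x\ell^{-v(x)}$. In both cases $\chi$ is a homomorphism, and $\chi(x)$ depends only on $v(x)$ and on $x\ell^{-v(x)}$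 modulo $\ell^j$.

Let $\alpha=h_\ell(t)\ne0$ and $n=v(\alpha)$. For $t$-most $a$ we have $a\equiv\alpha\pmod{\ell^{n+j}}$. For such $a$, $a\ne0$, $v(a)=n$ and $a\ell^{-n}\equiv\alpha\ell^{-n}\pmod{\ell^j}$, so $\chi(a)=\chi(\alpha)$.
\end{proof}

\begin{lemma}\label{lem:two}
Let $p,r\in\mathbb{Z}^*$, let $m_1\ne m_2$ be integers, let $t_1,t_2\in\beta\mathbb{Z}$, and suppose that $m_1+p=t_1\cdot r$ and $m_2+p=t_2\cdot r$. Then for every prime $\ell$ we have $h_\ell(r)\ne0$, and $h_\ell(t_1)=0$ or $h_\ell(t_2)=0$.
\end{lemma}

\begin{proof}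
Write $\alpha_j=h(t_j)$. By \eqref{eq:h}, $m_j+h(p)=\alpha_jh(r)$ for $j=1,2$, and subtracting gives $(\alpha_2-\alpha_1)h(r)=m_2-m_1\ne0$. So $h(r)\ne0$ and $\alpha_1\ne\alpha_2$.

Suppose that $\alpha_1$ and $\alpha_2$ are both nonzero. Take $\chi$ from Lemma~\ref{lem:character}, let $\lambda$ be its restriction to $\mathbb{Z}\setminus\{0\}$, and take $\Lambda$ from Lemma~\ref{lem:Lambda}. By associativity, \eqref{eq:limits} and continuity of translation by an integer,
\[
p=-m_j+t_j\cdot r=t_j\text{-}\lim_a\,(-m_j+ar).
\]
For $t_j$-most $a$ we have $a\ne0$ and $\tilde\Lambda(-m_j+ar)=\chi(a)\tilde\Lambda(r)=\chi(\alpha_j)\tilde\Lambda(r)$. Hence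
\[
\chi(\alpha_1)\tilde\Lambda(r)=\tilde\Lambda(p)=\chi(\alpha_2)\tilde\Lambda(r).
\]
Since $\tilde\Lambda(r)\in S^1$, this gives $\chi(\alpha_1)=\chi(\alpha_2)$, contrary to the choice of $\chi$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:finite}]
The bound $|D|\le1$ is in Proposition~\ref{prop:D}. Suppose that $m_1,m_2,m_3\in T$ are distinct, with $m_j+p=t_j\cdot r$, and fix a prime $\ell$. The three values $h(t_j)h(r)=m_j+h(p)$ are distinct, so at most one of them is $0$. Then two of the $h(t_j)$ are nonzero, which contradicts Lemma~\ref{lem:two}. So $|T|\le2$.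
\end{proof}

With the reduction in Section~\ref{sec:separation}, Theorem~\ref{thm:main} is proved.

\begin{remark}
The alternative $h_\ell(t_j)=0$ in Lemma~\ref{lem:two} marks the limit of the method. If $h_\ell(t)=0$, the value of $\chi$ along $t$ is not determined by $h_\ell(t)$: ultrafilters in $\mathbb{N}^*$ containing $\{4^n\}$ and $\{2\cdot4^n\}$ both have $h_2=0$, while $(-1)^{v_2}$ equals $1$ on the first set and $-1$ on the second. This one uncontrolled value is the reason the bound for $T$ is $2$ while the bound for $D$ is $1$.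
\end{remark}

\begin{remark}
The four nonprincipality hypotheses enter at separate places. That of $p$ makes $\tilde L_\theta$ and $\widetilde{\operatorname{sgn}}$ constant on $\beta\mathbb{Z}+p$; for $p=0$ we have $\beta\mathbb{Z}+p=\beta\mathbb{Z}$ and $D=\mathbb{Z}$. That of $r$ is used in Lemma~\ref{lem:Lambda}, where $|b|\to\infty$ along $r$; for $r=1$ we have $\beta\mathbb{Z}\cdot r=\beta\mathbb{Z}$ and $T=\mathbb{Z}$. Those of $q$ and $s$ are used only to exclude $T\in q$ and $D\in s$.
\end{remark}

\section{The intersection of $\beta\mathbb{Z}+p$ and $\beta\mathbb{Z}\cdot r$}\label{sec:refined}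

Parts (b) and (e) of Theorem~\ref{thm:refined} were proved in Proposition~\ref{prop:D} and \eqref{eq:sharp}. For (a), Lemma~\ref{lem:two} applied directly to two translates leaves the possibility $h_\ell(t_1)=0$. To remove it we eliminate $p$ and use the separation lemma again. This makes one multiplier a nonzero integer $a$, for which $h_\ell(a)\ne0$, and it does so for infinitely many $a$ at once.

\begin{proof}[Proof of Theorem~\ref{thm:refined}(a)]
Suppose that $m_1+p=t_1\cdot r$ and $m_2+p=t_2\cdot r$ with $t_1,t_2\in\mathbb{Z}^*$ and $d=m_2-m_1\ne0$. Then $t_2\cdot r=d+t_1\cdot r$, that is,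
\[
t_1\text{-}\lim_a\,(d+ar)=t_2\text{-}\lim_a\,(ar).
\]
By Lemma~\ref{lem:sep} and \eqref{eq:closure}, either $d+ar\in\beta\mathbb{Z}\cdot r$ for $t_1$-most $a$, or $ar\in\{d+t\cdot r:t\in\beta\mathbb{Z}\}$ for $t_2$-most $a$. In the second case $-d+ar\in\beta\mathbb{Z}\cdot r$ for $t_2$-most $a$. Since $t_1$ and $t_2$ are nonprincipal, there is $e\in\{d,-d\}$ such that for infinitely many integers $a\ne0$ we have $e+ar=\tau_a\cdot r$ with some $\tau_a\in\beta\mathbb{Z}$.

Fix a prime $\ell$ and such an $a$. The ultrafilter $ar$ is nonprincipal by Lemma~\ref{lem:closure}, so Lemma~\ref{lem:two} applies with $ar$ in place of $p$ to the equations $0+ar=a\cdot r$ and $e+ar=\tau_a\cdot r$. Since $h(a)=a\ne0$, it gives $h(\tau_a)=0$, and \eqref{eq:h} yields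
\[
e+a\,h(r)=h(\tau_a)h(r)=0 .
\]
Subtracting this identity for two different values of $a$ gives $h(r)=0$, because $\mathbb{Z}_\ell$ is an integral domain. Then $e=0$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:refined}(c)]
Let $w=q+p=s\cdot r$ with $q,s\in\beta\mathbb{Z}$. If $s\in\mathbb{Z}$, then $s\in D$; since $|D|\le1$, at most one $w$ arises in this way. If $s\in\mathbb{Z}^*$, then $q\in\mathbb{Z}$ by Theorem~\ref{thm:main} and $q+p\in\mathbb{Z}^*\cdot r$; by part (a), at most one $w$ arises in this way. So the intersection has at most two points.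
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:refined}(d)]
Suppose that $q_1+\dots+q_j=s_1\cdots s_k$ with $j,k\ge2$ and all terms in $\mathbb{Z}^*$. By Lemma~\ref{lem:closure} and induction, $p=q_2+\dots+q_j$ and $r=s_2\cdots s_k$ lie in $\mathbb{Z}^*$. By associativity $q_1+p=s_1\cdot r$, which contradicts Theorem~\ref{thm:main}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{HW}
Hardy and Wright, \emph{An Introduction to the Theory of Numbers}.

\bibitem{HS}
Neil Hindman and Dona Strauss, \emph{Algebra in the Stone-\v{C}ech Compactification}, 2nd ed., 2012,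
\texttt{http://people.dm.unipi.it/\allowbreak dinasso/\allowbreak ULTRABIBLIO/\allowbreak Hindman\_Strauss\%20-\%20\allowbreak Algebra\%20in\%20the\%20\allowbreak Stone-Cech\%20\allowbreak compactification\%20\allowbreak (2012\%20-\%202nd\%20ed).pdf}.

\end{thebibliography}
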